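\title{Polynomial structures on surfaces and a Milnor inequality for polynomial holonomy}

\begin{abstract}
A polynomial structure on a manifold is an atlas whose transition maps are restrictions of polynomial maps. We prove that a closed orientable surface of genus $g\ge 2$ has no such structure. The holonomy of a polynomial structure on a surface lies in the group of polynomial automorphisms of the plane, which is an amalgamated product of the affine group and the triangular group. We show that Milnor's inequality $|e|\le g-1$ for flat $GL_2^+(\mathbb{R})$-bundles extends to this group with the same constant, which is incompatible with $e=2-2g$. The proof counts quarter turns of the horizontal direction, letter by letter, along reduced words. We also determine all surfaces that admit a polynomial structure: they are the noncompact ones, the torus and the Klein bottle.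
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a topological $n$-manifold and let $\{(U_\alpha,\varphi_\alpha)\}$ be an atlas: the open sets $U_\alpha$ cover $M$, and each chart $\varphi_\alpha$ is a homeomorphism of $U_\alpha$ onto an open subset of $\mathbb{R}^n$. The atlas is a \emph{polynomial structure} if every transition map
\[
\varphi_\alpha\circ\varphi_\beta^{-1}\colon \varphi_\beta(U_\alpha\cap U_\beta)\to\varphi_\alpha(U_\alpha\cap U_\beta)
\]
is the restriction of a map $\mathbb{R}^n\to\mathbb{R}^n$ whose coordinate functions are real polynomials. It is an \emph{affine structure} if these maps have the form $\mathbf{x}\mapsto L\mathbf{x}+\mathbf{b}$ with $L\in GL_n(\mathbb{R})$. We call the atlas \emph{locally polynomial} if each transition map agrees with a polynomial map near each point of its domain, the polynomial map being allowed to depend on the point.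

Which manifolds can be glued together from pieces of $\mathbb{R}^n$ by polynomial maps? The torus $\mathbb{R}^2/\mathbb{Z}^2$ can, by translations. It is known that the sphere $S^n$ cannot when $n\ge2$; the argument for $S^2$ is recalled in Corollary~\ref{cor:sphere}. For the remaining closed orientable surfaces, the notes \cite{Notes} state the conjecture that \emph{a closed orientable surface of genus $g\ge2$ admits no polynomial structure}.

Write $\Sigma_g$ for the closed oriented surface of genus $g$. Polynomial maps sit between two classes for which the answer is accessible, and the two answers differ. If rational transition maps are allowed, then $\Sigma_g$ with $g\ge2$ has an atlas: it is a quotient of the upper half-plane by M\"obius transformations, and $\zeta\mapsto(a\zeta+b)(c\bar\zeta+d)/|c\zeta+d|^2$ is rational in the real coordinates. If only affine transition maps are allowed, it has none. The derivatives of the transition maps are then locally constant, so the tangent bundle is a flat $GL_2^+(\mathbb{R})$-bundle; Milnor's inequality bounds the Euler number of such a bundle by $g-1$ in absolute value, whereas the tangent bundle has Euler number $2-2g$. The derivative of a polynomial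 transition map varies from point to point, so this argument does not apply as it stands. But polynomial atlases share one feature with affine ones that rational atlases lack. The inverse of a transition map is again a transition map, and this forces every transition map to extend to an automorphism of the whole plane. The group of these automorphisms is built from the affine group and one other, simpler, group. This suggests that the affine answer is the right guess, and it is.

\begin{theorem}\label{thm:main}
For $g\ge2$, the surface $\Sigma_g$ admits no polynomial structure. It does not even admit a locally polynomial atlas.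
\end{theorem}

Let $G$ be the group of polynomial maps $\mathbb{R}^2\to\mathbb{R}^2$ that have a polynomial inverse. The Jacobian determinant of $f\in G$ is a nonzero constant, because $\det df$ and $(\det d(f^{-1}))\circ f$ are polynomials with product $1$. Let $G^+\subset G$ be the subgroup of maps with positive Jacobian. Every homomorphism $h\colon\pi_1(\Sigma_g)\to G^+$ has an Euler number $e(h)\in\mathbb{Z}$, defined in Section~\ref{sec:euler}. It is the Euler number of the flat plane bundle when $h$ is linear, and it equals $2-2g$ when $h$ is the holonomy of a polynomial structure. Theorem~\ref{thm:main} follows from an inequality for $e(h)$.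

\begin{theorem}\label{thm:milnor}
Let $g\ge1$ and let $h\colon\pi_1(\Sigma_g)\to G^+$ be a homomorphism. Then $|e(h)|\le g-1$. Every integer in $[-(g-1),g-1]$ occurs as $e(h)$ for some $h$.
\end{theorem}

Throughout, a \emph{surface} is a connected second countable $2$-manifold without boundary.

\begin{theorem}\label{thm:class}
A surface admits a polynomial structure if and only if it is noncompact or it is compact with Euler characteristic $0$, that is, a torus or a Klein bottle.
\end{theorem}

All structures constructed in the proof of Theorem~\ref{thm:class} are affine, which gives the following.

\begin{corollary}\label{cor:affine}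
A surface admits a polynomial structure if and only if it admits an affine structure.
\end{corollary}

The proof of the inequality runs as follows. The integer $e(h)$ records how many full turns a tangent direction makes when the relator $\prod[a_i,b_i]$ of the surface group is evaluated in a central extension $\widehat{G}$ of $G^+$. We construct a function $\psi\colon\widehat{G}\to\mathbb{Z}$ that counts quarter turns and is additive up to an error of at most $1$ per multiplication. The relator involves $4g-1$ multiplications, so $4|e(h)|\le4g-1$. On affine and on triangular maps, $\psi$ is read off from the image of the horizontal direction (Section~\ref{sec:models}). On a general automorphism it is the sum over the letters of a reduced word (Sections~\ref{sec:normal} and~\ref{sec:extension}), and the point is that the error bound survives unchanged.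

Three published results are used: the theorem of Jung and van der Kulk on generators of $G$ \cite{Jung,vdK}; for the second assertion of Theorem~\ref{thm:milnor} only, a realization theorem of Milnor \cite{Milnor}; and for the noncompact case of Theorem~\ref{thm:class} only, the Gromov--Phillips theorem on maps transverse to a foliation \cite{Gromov,Phillips}. Each is stated where it is needed.

\section{Developing map and holonomy}\label{sec:dev}

The only property of polynomials used in this section is \emph{rigidity}: two polynomial maps $\mathbb{R}^2\to\mathbb{R}^2$ that agree on a nonempty open set are equal.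

\begin{lemma}\label{lem:local}
In a locally polynomial atlas on a surface, each transition map agrees near each point of its domain with a unique element of $G$.
\end{lemma}

\begin{proof}
Near a given point $\mathbf{x}$, the map $\varphi_\alpha\varphi_\beta^{-1}$ agrees with a polynomial map $f$. Near $f(\mathbf{x})$, its inverse $\varphi_\beta\varphi_\alpha^{-1}$ agrees with a polynomial map $f'$. Then $f'\circ f=\mathrm{id}$ near $\mathbf{x}$ and $f\circ f'=\mathrm{id}$ near $f(\mathbf{x})$. By rigidity both identities hold on $\mathbb{R}^2$, so $f\in G$. Uniqueness is rigidity again.
\end{proof}

In particular a locally polynomial atlas is a smooth atlas, and we use the smooth structure that it defines. Rigidity also allows one chart to be continued along paths, in the manner of analytic continuation, to a single map on the universal cover $\mathrm{pr}\colon\widetilde{M}\to M$. We identify $\pi_1(M)$ with the group of deck transformations by sending a loop to the deck transformation that moves the base point of $\widetilde{M}$ to the endpoint of the lifted loop. This is a homomorphism when the product $\alpha\beta$ of loops means ``$\alpha$ followed by $\beta$''.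

\begin{proposition}\label{prop:dev}
Let $M$ be a surface with a locally polynomial atlas. There are a local diffeomorphism $D\colon\widetilde{M}\to\mathbb{R}^2$ and a homomorphism $h\colon\pi_1(M)\to G$ with $D\circ\gamma=h(\gamma)\circ D$ for all $\gamma\in\pi_1(M)$. If $M$ is oriented, then $h$ takes values in $G^+$ and $D$ can be chosen orientation preserving.
\end{proposition}

\begin{proof}
Let $\mathcal{E}$ be the set of germs, at points $q\in U_\alpha$, of the maps $f\circ\varphi_\alpha$ with $f\in G$ and $\alpha$ arbitrary. For fixed $\alpha$, consider the map sending $(q,f)\in U_\alpha\times G$ to the germ of $f\varphi_\alpha$ at $q$. It is onto the set of germs at points of $U_\alpha$: if $q\in U_\alpha\cap U_\beta$, then $\varphi_\beta=f_0\varphi_\alpha$ near $q$ for some $f_0\in G$ by Lemma~\ref{lem:local}, so $f\varphi_\beta$ and $ff_0\varphi_\alpha$ have the same germ. It is injective by rigidity. The element $f_0$ is locally constant in $q$, so these bijections, with $G$ discrete, define a topology on $\mathcal{E}$ for which $\mathcal{E}\to M$ is a covering. The group $G$ acts on $\mathcal{E}$ by postcomposition, by deck transformations, simply transitively on each fiber.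

Since $\widetilde{M}$ is simply connected, $\mathrm{pr}$ lifts to a map $s\colon\widetilde{M}\to\mathcal{E}$. Let $D(q)$ be the value of the germ $s(q)$ at $\mathrm{pr}(q)$. Locally $D=f\circ\varphi_\alpha\circ\mathrm{pr}$, so $D$ is a local diffeomorphism. For a deck transformation $\gamma$, the map $s\circ\gamma$ is another lift of $\mathrm{pr}$. It agrees with $h(\gamma)\cdot s$ at one point for a unique $h(\gamma)\in G$, hence everywhere because $\widetilde{M}$ is connected. From $s\gamma\gamma'=h(\gamma)s\gamma'=h(\gamma)h(\gamma')s$ we see that $h$ is a homomorphism, and evaluating germs gives $D\gamma=h(\gamma)D$.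

Let $M$ be oriented and give $\widetilde{M}$ the lifted orientation, which deck transformations preserve. As $\widetilde{M}$ is connected, $D$ preserves orientation everywhere or reverses it everywhere. In both cases $h(\gamma)$, which is locally $D\gamma D^{-1}$, has positive Jacobian. In the second case replace $(D,h)$ by $(\sigma D,\sigma h\sigma^{-1})$, where $\sigma(x,y)=(x,-y)$.
\end{proof}

The map $D$ is a \emph{developing map} and $h$ is its \emph{holonomy}. The reflection $\sigma$ keeps this meaning throughout.

\begin{corollary}\label{cor:sphere}
The sphere $S^2$ has no locally polynomial atlas.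
\end{corollary}

\begin{proof}
The image of a developing map $D\colon S^2\to\mathbb{R}^2$ would be nonempty, open and compact. The plane is connected and noncompact, so it has no such subset.
\end{proof}

\section{The Euler number of a polynomial representation}\label{sec:euler}

For $g\ge1$ the universal cover is noncompact and the developing map alone gives no contradiction. The plan is to express the Euler number of the tangent bundle through the holonomy, as the solution $m$ of an equation $\prod[\hat a_i,\hat b_i]=z^m$ in a group.

\subsection*{Euler numbers of plane bundles}
Fix $g\ge1$ and write $\pi=\pi_1(\Sigma_g)$. Present $\Sigma_g$ as a $4g$-gon $\Delta$ with sides identified by a map $\Phi\colon\Delta\to\Sigma_g$ that preserves orientation in the interior, so that $\partial\Delta$, read counterclockwise from a vertex, spells $\prod_{i=1}^g[a_i,b_i]$ with $[a,b]=aba^{-1}b^{-1}$. The loops $a_i,b_i$ form the wedge of circles $K=\Phi(\partial\Delta)$ and generate $\pi$ with the single relation $\prod[a_i,b_i]=1$.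

Let $V\to\Sigma_g$ be an oriented plane bundle and $S\to\Sigma_g$ the circle bundle of its rays (open half-lines from the origin in the fibers). Since the circle is connected, $S$ has a section $s$ over the graph $K$. Since $\Delta$ is contractible, there is an orientation preserving trivialization $\Phi^*S\cong\Delta\times S^1$, in which $s$ becomes a map $\partial\Delta\to S^1$. Its degree is the \emph{Euler number} $e(V)$. It does not depend on the choices, it equals the sum of the indices of the zeros of any section of $V$ with isolated zeros, and so $e(T\Sigma_g)=\chi(\Sigma_g)=2-2g$ by the Poincar\'e--Hopf theorem.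

\subsection*{The central extension}
To count how often a direction turns, we record angles as real numbers. Put $\omega(t)=(\cos\pi t,\sin\pi t)$, so that rays in $\mathbb{R}^2$ are parametrized by $t\in\mathbb{R}/2\mathbb{Z}$ and the two horizontal rays correspond to integer $t$. Let $f\in G^+$. The angle of the vector $df_{\mathbf{x}}(\omega(t))$ is a continuous function of $(\mathbf{x},t)\in\mathbb{R}^2\times\mathbb{R}$ with values in $\mathbb{R}/2\mathbb{Z}$. The domain is simply connected, so there is a continuous $F\colon\mathbb{R}^2\times\mathbb{R}\to\mathbb{R}$ such that
\[
df_{\mathbf{x}}(\omega(t))\ \text{ is a positive multiple of }\ \omega(F(\mathbf{x},t)),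
\]
and $F$ is unique up to adding a constant in $2\mathbb{Z}$. We call $F$ an \emph{angle function} for $f$. Because $\det df_{\mathbf{x}}>0$, the linear map $df_{\mathbf{x}}$ induces an orientation preserving homeomorphism of the circle of rays. Hence $F(\mathbf{x},\cdot)$ is an increasing homeomorphism of $\mathbb{R}$ with $F(\mathbf{x},t+2)=F(\mathbf{x},t)+2$. Linearity gives more. Since $df_{\mathbf{x}}(-\xi)=-df_{\mathbf{x}}(\xi)$, the difference $F(\mathbf{x},t+1)-F(\mathbf{x},t)$ is an odd integer, and it lies in $(0,2)$ by monotonicity. So
\begin{equation}\label{eq:half}
F(\mathbf{x},t+1)=F(\mathbf{x},t)+1 .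
\end{equation}

Let $\widehat{G}$ be the set of pairs $(f,F)$, viewed as homeomorphisms $(\mathbf{x},t)\mapsto(f(\mathbf{x}),F(\mathbf{x},t))$ of $\mathbb{R}^2\times\mathbb{R}$. The composite of $(f,F)$ and $(f',F')$ is
\begin{equation}\label{eq:law}
(\mathbf{x},t)\longmapsto\bigl(ff'(\mathbf{x}),\,F(f'(\mathbf{x}),F'(\mathbf{x},t))\bigr),
\end{equation}
and by the chain rule its second coordinate is an angle function for $ff'$. The kernel of the projection $\widehat{G}\to G^+$ consists of the powers of $z\colon(\mathbf{x},t)\mapsto(\mathbf{x},t+2)$. If $(f',F')$ is any lift of $f^{-1}$, then $(f,F)(f',F')$ is a power of $z$, so inverses exist and $\widehat{G}$ is a group. The element $z$, one full turn, is central by \eqref{eq:half}.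

\begin{definition}\label{def:euler}
Let $h\colon\pi\to G^+$ be a homomorphism and choose lifts $\hat a_i,\hat b_i\in\widehat{G}$ of $h(a_i),h(b_i)$. The product $\prod_{i=1}^g[\hat a_i,\hat b_i]$ projects to the identity, so it equals $z^m$ for a unique integer $m$. Since $z$ is central, commutators do not change when lifts are multiplied by powers of $z$, and $m$ depends only on $h$. The \emph{Euler number} of $h$ is $e(h)=m$.
\end{definition}

The name is justified by the next lemma. Let $D\colon\widetilde{\Sigma}_g\to\mathbb{R}^2$ be a continuous map that is $h$-equivariant, meaning $D\gamma=h(\gamma)D$. The formula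
\[
\gamma\cdot(q,\xi)=\bigl(\gamma q,\;dh(\gamma)_{D(q)}\,\xi\bigr)
\]
defines an action of $\pi$ on $\widetilde{\Sigma}_g\times\mathbb{R}^2$, because $d(h(\gamma)h(\gamma'))_{D(q)}=dh(\gamma)_{D(\gamma'q)}\circ dh(\gamma')_{D(q)}$ by the chain rule and equivariance. The quotient is an oriented plane bundle $V_D\to\Sigma_g$.

\begin{lemma}\label{lem:euler}
For every continuous $h$-equivariant map $D$ we have $e(V_D)=e(h)$.
\end{lemma}

\begin{proof}
The bundle of rays of $V_D$ is $S=(\widetilde{\Sigma}_g\times\mathbb{R}/2\mathbb{Z})/\pi$, and its universal cover is $\widetilde{\Sigma}_g\times\mathbb{R}$. We first map the deck group $\pi_1(S)$ to $\widehat{G}$. A deck transformation $\tau$ lying over $\gamma\in\pi$ has the form $(q,t)\mapsto(\gamma q,T(q,t))$, where $T$ is continuous and $T(q,t)$ is an angle of $dh(\gamma)_{D(q)}\,\omega(t)$. If $F$ is an angle function for $h(\gamma)$, then $T(q,t)-F(D(q),t)$ is continuous with values in $2\mathbb{Z}$, hence constant. So exactly one angle function $F$ satisfies $T(q,t)=F(D(q),t)$, and we set $\Lambda(\tau)=(h(\gamma),F)$. If $\Lambda(\tau')=(h(\gamma'),F')$, then the second coordinate of $\tau\tau'(q,t)$ is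
\[
F\bigl(D(\gamma'q),F'(D(q),t)\bigr)=F\bigl(h(\gamma')D(q),F'(D(q),t)\bigr),
\]
which is \eqref{eq:law} evaluated at $(D(q),t)$. Thus $\Lambda\colon\pi_1(S)\to\widehat{G}$ is a homomorphism covering $h$. The class $\zeta$ of the fiber, traversed once counterclockwise, acts by $(q,t)\mapsto(q,t+2)$, so $\Lambda(\zeta)=z$.

Now take a section $s$ of $S$ over $K$ and let $\tilde a_i,\tilde b_i\in\pi_1(S)$ be the classes of the loops $s\circ a_i$, $s\circ b_i$. The product $\prod[\tilde a_i,\tilde b_i]$ is represented by the loop $s\circ\Phi|_{\partial\Delta}$. This loop is the image under $\Delta\times S^1\cong\Phi^*S\to S$ of the graph of a map $\partial\Delta\to S^1$ of degree $e(V_D)$. As $\Delta$ is contractible, the graph is homotopic, with base point fixed, to the fiber traversed $e(V_D)$ times. Hence $\prod[\tilde a_i,\tilde b_i]=\zeta^{e(V_D)}$. Apply $\Lambda$: the elements $\Lambda(\tilde a_i),\Lambda(\tilde b_i)$ are lifts of $h(a_i),h(b_i)$, and the product of their commutators is $z^{e(V_D)}$.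
\end{proof}

Two cases matter. If $h$ takes values in $GL_2^+(\mathbb{R})$, then $D\equiv0$ is equivariant and $V_D$ is the flat plane bundle of $h$. If $D$ is a developing map, we recover the tangent bundle.

\begin{corollary}\label{cor:chi}
Let $g\ge1$, and let $h$ be the holonomy of an orientation preserving developing map $D$ of a locally polynomial atlas on $\Sigma_g$. Then $e(h)=2-2g$.
\end{corollary}

\begin{proof}
Differentiating $D\gamma=h(\gamma)D$ gives $dD_{\gamma q}\circ d\gamma_q=dh(\gamma)_{D(q)}\circ dD_q$. So the orientation preserving isomorphism $T\widetilde{\Sigma}_g\to\widetilde{\Sigma}_g\times\mathbb{R}^2$, $(q,\xi)\mapsto(q,dD_q\xi)$, is $\pi$-equivariant and descends to $T\Sigma_g\cong V_D$.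
\end{proof}

\begin{remark}\label{rem:hyperbolic}
Nothing in this section used that the maps are polynomial: $G^+$ can be replaced by the group of all orientation preserving diffeomorphisms of $\mathbb{R}^2$. For that group the inequality of Theorem~\ref{thm:milnor} is false. Let $g\ge2$, write $\Sigma_g$ as a quotient of the hyperbolic plane, and let $D$ be an orientation preserving diffeomorphism from the hyperbolic plane to $\mathbb{R}^2$. Then $h(\gamma)=D\gamma D^{-1}$ has $e(h)=2-2g$ by the proof of Corollary~\ref{cor:chi}. The algebraic structure of $G$ must therefore enter from here on.
\end{remark}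

\section{Counting quarter turns: triangular and affine holonomy}\label{sec:models}

To bound the exponent in $\prod[\hat a_i,\hat b_i]=z^m$ we want a function on $\widehat{G}$ that detects powers of $z$ and is nearly additive. The next lemma says exactly what is needed; the normalization $\psi(z)=4$ makes all values below integers.

\begin{lemma}\label{lem:count}
Let $H\subset\widehat{G}$ be a subgroup containing $z$, and let $\psi\colon H\to\mathbb{Z}$ satisfy, for all $w,v\in H$ and $m\in\mathbb{Z}$,
\[
\psi(z^m)=4m,\qquad \psi(w^{-1})=-\psi(w),\qquad |\psi(wv)-\psi(w)-\psi(v)|\le1 .
\]
Let $g\ge1$. Then $|e(h)|\le g-1$ for every homomorphism $h\colon\pi\to G^+$ whose image lies in the projection of $H$.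
\end{lemma}

\begin{proof}
By induction on $N\ge1$, the third property gives $|\psi(w_1\cdots w_N)-\sum_j\psi(w_j)|\le N-1$. Choose the lifts $\hat a_i,\hat b_i$ in $H$. Then $z^{e(h)}$ is a product of $N=4g$ elements, namely the $\hat a_i,\hat b_i$ and their inverses, whose $\psi$-values sum to $0$ by the second property. Hence $4|e(h)|\le4g-1$, and the integer $|e(h)|$ is less than $g$.
\end{proof}

There is no room to lose in the constant: with an error bound of $2$ instead of $1$ the same computation gives $4|e(h)|\le 8g-2$, which $e(h)=2-2g$ satisfies.

We construct $\psi$ first on two subgroups. Let $A\subset G$ be the group of invertible affine maps and let $B\subset G$ be the group of \emph{triangular} maps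
\[
(x,y)\longmapsto(ax+p(y),\;by+c),\qquad ab\ne0,\quad p\in\mathbb{R}[y].
\]
Their intersection $C=A\cap B$ consists of the triangular maps with $\deg p\le1$. Thus $B\setminus C$ consists of the triangular maps with $\deg p\ge2$, and $A\setminus C$ consists of the affine maps whose second coordinate has a nonzero coefficient of $x$, that is, whose linear part moves the horizontal line. Let $\widehat{A},\widehat{B},\widehat{C}\subset\widehat{G}$ be the preimages of $A\cap G^+$, $B\cap G^+$, $C\cap G^+$. They contain $z$, and $\widehat{A}\cap\widehat{B}=\widehat{C}$.

The horizontal line is what $A$ and $B$ have in common: derivatives of elements of $B$ preserve it, and $C$ is its stabilizer in $A$. So we follow the horizontal ray $t=0$ and record only its position relative to the horizontal line. That line cuts the circle of rays into four cells: the ray of $(1,0)$, the open upper half-plane, the ray of $(-1,0)$, the open lower half-plane. On the real line of angles the cells lift to the integers and the open intervals between them, and the function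
\[
\langle s\rangle=\lfloor s\rfloor+\lceil s\rceil=
\begin{cases}
2n & \text{if } s=n\in\mathbb{Z},\\
2n+1 & \text{if } n<s<n+1,\ n\in\mathbb{Z},
\end{cases}
\]
numbers them consecutively. A full turn advances the count by $4$.

\subsection*{Triangular maps}
For $f\in B\cap G^+$ as above, $df_{\mathbf{x}}(1,0)=(a,0)$. So $F(\mathbf{x},0)$ is an integer, and by continuity it is a constant $k$. Put $\psi(f,F)=2k=\langle F(\mathbf{x},0)\rangle$. If $\psi(f',F')=2k'$, then \eqref{eq:law} and \eqref{eq:half} give $F(f'(\mathbf{x}),F'(\mathbf{x},0))=F(f'(\mathbf{x}),k')=k+k'$. Hence $\psi\colon\widehat{B}\to\mathbb{Z}$ is a homomorphism. It kills commutators and $\psi(z^m)=4m$, so triangular holonomy always has $e(h)=0$.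

\subsection*{Affine maps}
For $f\in A\cap G^+$ the derivative is constant, so $F(\mathbf{x},t)-F(\mathbf{0},t)$ is continuous with values in $2\mathbb{Z}$ and vanishes at $\mathbf{x}=\mathbf{0}$; thus $F$ does not depend on $\mathbf{x}$. For $u=(f,F)\in\widehat{A}$ we write $u(t)=F(\mathbf{x},t)$. By \eqref{eq:law} and \eqref{eq:half} this is an action of $\widehat{A}$ on $\mathbb{R}$ by increasing homeomorphisms commuting with $t\mapsto t+1$, and $u\in\widehat{C}$ if and only if $u(0)\in\mathbb{Z}$. Put $\psi(u)=\langle u(0)\rangle$. This agrees on $\widehat{C}$ with the definition for triangular maps, and $\psi(z^m)=\langle2m\rangle=4m$.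

\begin{example}\label{ex:rotation}
Let $\rho_s\in\widehat{A}$ be the rotation by the angle $\pi s$ with angle function $t\mapsto t+s$. Then $\psi(\rho_s)=\langle s\rangle$ and $\rho_s\rho_{s'}=\rho_{s+s'}$. For $s=\frac14,\frac12,\frac34$ we have $\psi(\rho_s)=1$, while $\psi(\rho_s^2)=\langle2s\rangle=1,2,3$. The error $\psi(\rho_s^2)-2\psi(\rho_s)$ takes the values $-1,0,1$, and it vanishes in the case where the product lies in $\widehat{C}$.
\end{example}

The example shows all that can happen.

\begin{lemma}\label{lem:factor}
Let $H$ be $\widehat{A}$ or $\widehat{B}$, let $u,v\in H$ and $c\in\widehat{C}$. Then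
\begin{enumerate}
\item[(i)] $\psi(cu)=\psi(uc)=\psi(c)+\psi(u)$;
\item[(ii)] $\psi(u^{-1})=-\psi(u)$;
\item[(iii)] $|\psi(uv)-\psi(u)-\psi(v)|\le1$, and the difference is $0$ if one of $u$, $v$, $uv$ lies in $\widehat{C}$.
\end{enumerate}
\end{lemma}

\begin{proof}
On $\widehat{B}$ the function $\psi$ is a homomorphism. Let $H=\widehat{A}$.

(i) Let $c(0)=k\in\mathbb{Z}$, so $\psi(c)=2k$. Then $uc(0)=u(k)=u(0)+k$, and $\langle u(0)+k\rangle=\langle u(0)\rangle+2k$. Also $c$ sends each integer $n$ to $n+k$, hence each interval $(n,n+1)$ onto $(n+k,n+k+1)$, so $\langle cu(0)\rangle=\langle u(0)\rangle+2k$.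

(ii) If $u(0)=n\in\mathbb{Z}$, then $u(-n)=0$ and $u^{-1}(0)=-n$. If $n<u(0)<n+1$, then $u(-n-1)=u(0)-n-1<0<u(0)-n=u(-n)$. So $-n-1<u^{-1}(0)<-n$ and $\psi(u^{-1})=2(-n-1)+1=-(2n+1)$.

(iii) If $u$ or $v$ lies in $\widehat{C}$, use (i). If $uv=c\in\widehat{C}$, then $v=u^{-1}c$, and $\psi(v)=-\psi(u)+\psi(c)$ by (i) and (ii). In the remaining case $n<u(0)<n+1$ and $l<v(0)<l+1$ for integers $n,l$, and $uv(0)\notin\mathbb{Z}$. Applying $u$ to the second inequality gives $u(0)+l<uv(0)<u(0)+l+1$, so $uv(0)\in(n+l,n+l+2)$. Thus $\psi(uv)$ is $2(n+l)+1$ or $2(n+l)+3$, while $\psi(u)+\psi(v)=2(n+l)+2$.
\end{proof}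

Lemmas~\ref{lem:count} and~\ref{lem:factor} with $H=\widehat{A}$ already give $|e(h)|\le g-1$ for affine holonomy, which contains Milnor's inequality. For $g=1$ the whole argument is one line: $\hat a\hat b\hat a^{-1}\hat b^{-1}=z^m$ involves three multiplications, each losing at most one quarter turn, and three quarter turns do not make a full turn.

The proof used that an affine map turns directions in the same way at every point. For a general element of $\widehat{G}$ the number $\langle F(\mathbf{x},0)\rangle$ depends on $\mathbf{x}$, and \eqref{eq:law} evaluates the two factors of a product at different points. The shortest word where this is visible has three letters.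

\begin{example}\label{ex:three}
Let $\beta\in\widehat{B}$ be the map $(x,y)\mapsto(x+y^2,y)$ with the angle function that fixes the integers, so $\psi(\beta)=0$. The element $\rho_{1/2}$ covers $(x,y)\mapsto(-y,x)$, and $w=\rho_{1/2}\,\beta\,\rho_{1/2}$ covers $(x,y)\mapsto(-x,x^2-y)$. Follow the angle $t=0$ at the point $(x,y)$. The first rotation takes it to $\frac12$, at the point $(-y,x)$. Then $\beta$ takes the vector $(0,1)$ to $(2x,1)$, with angle in $(0,1)$. The second rotation gives the vector $(-1,2x)$, with angle in $(\frac12,\frac32)$. So $\langle F((x,y),0)\rangle$ equals $1$, $2$, $3$ for $x>0$, $x=0$, $x<0$. No base point is preferred. The sum over the letters, $\psi(\rho_{1/2})+\psi(\beta)+\psi(\rho_{1/2})=2$, needs no base point.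
\end{example}

We therefore define $\psi$ on $\widehat{G}$ as a sum over letters. This requires knowing that every element is a word in $\widehat{A}$ and $\widehat{B}$, and to what extent the word is unique.

\section{Reduced words in the automorphism group}\label{sec:normal}

\begin{theorem}[Jung \cite{Jung}; van der Kulk \cite{vdK} for any field]\label{thm:jung}
The group $G$ is generated by $A$ and $B$.
\end{theorem}

Uniqueness comes from degrees: in an alternating word, the degree gained from a triangular letter is never lost.

\begin{lemma}\label{lem:degree}
Let $n\ge1$ and let $f_1,\dots,f_n$ lie alternately in $A\setminus C$ and $B\setminus C$. Then $f_1\cdots f_n\notin C$.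
\end{lemma}

\begin{proof}
If no letter lies in $B\setminus C$, then $n=1$ and $f_1\in A\setminus C$. Otherwise, build the product from the right, and let $(X,Y)$ be the components of a partial product $f_j\cdots f_n$. Before the first letter from $B\setminus C$ is applied, the partial product is the identity or an invertible affine map, so $\deg X=\deg Y=1$. We follow the effect of the next letters.

Suppose $\deg X\le\deg Y$ and $\deg Y\ge1$, and apply a letter of $B\setminus C$ with $d=\deg p\ge2$. The new components are $aX+p(Y)$ and $bY+c$. Since $\deg p(Y)=d\deg Y>\deg X$, their degrees are $d\deg Y$ and $\deg Y$. The first now exceeds the second, and the maximum has been multiplied by $d$.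

Suppose $\deg X>\deg Y\ge1$, and apply a letter of $A\setminus C$. The new second component is $a'X+b'Y+c'$ with $a'\ne0$, of degree $\deg X$, and the new first component has degree at most $\deg X$. The first degree is again at most the second, and the maximum is unchanged.

The letters alternate, so the two situations alternate. The maximum degree never decreases and is at least $2$ after the first letter from $B\setminus C$. The product is not affine, so it is not in $C$.
\end{proof}

A \emph{reduced expression} of $w\in\widehat{G}$ is a factorization $w=u_1\cdots u_n$, $n\ge1$, with letters alternately in $\widehat{A}\setminus\widehat{C}$ and $\widehat{B}\setminus\widehat{C}$. Projecting to $G$ and applying Lemma~\ref{lem:degree}, we see that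
\begin{equation}\label{eq:notinC}
\text{an element with a reduced expression does not lie in }\widehat{C}.
\end{equation}

\begin{proposition}\label{prop:normal}
Every $w\in\widehat{G}\setminus\widehat{C}$ has a reduced expression. If $u_1\cdots u_n=u'_1\cdots u'_{n'}$ are two reduced expressions of $w$, then $n=n'$ and there are $c_0,\dots,c_n\in\widehat{C}$ with $c_0=c_n=1$ and $u'_i=c_{i-1}^{-1}u_ic_i$ for all $i$.
\end{proposition}

\begin{proof}
\emph{Generation.} Let $f\in G^+$ and write $f=f_1\cdots f_n$ with $f_i\in A\cup B$, by Theorem~\ref{thm:jung}. The factors may reverse orientation, and we correct this with the involution $\sigma\in C$. Replace $f_i$ by $\sigma^{\epsilon_{i-1}}f_i\sigma^{\epsilon_i}$, where $\epsilon_0=\epsilon_n=0$ and $\epsilon_1,\dots,\epsilon_{n-1}\in\{0,1\}$ are chosen successively so that the first $n-1$ new factors have positive Jacobian. The product is unchanged, each factor stays in $A$ or $B$, and the last factor has positive Jacobian because $f$ does. So every element of $\widehat{G}$ is a product of elements of $\widehat{A}\cup\widehat{B}$ times a power of $z\in\widehat{C}$; thus $\widehat{A}\cup\widehat{B}$ generates $\widehat{G}$.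

\emph{Existence.} Write $w\notin\widehat{C}$ as a product of the smallest possible number $n$ of elements of $\widehat{A}\cup\widehat{B}$. If $n=1$, the letter is $w$ itself and is not in $\widehat{C}$. If $n\ge2$, no two adjacent letters lie both in $\widehat{A}$ or both in $\widehat{B}$, since they could be merged. In particular no letter lies in $\widehat{C}=\widehat{A}\cap\widehat{B}$. The expression is reduced.

\emph{Uniqueness.} Use induction on $n$, and consider the identity
\[
u'^{-1}_{n'}\cdots u'^{-1}_2\,u'^{-1}_1\,u_1\,u_2\cdots u_n=1 .
\]
If $u_1$ and $u'_1$ lay in different factors, the left side would be a reduced expression of $1$, against \eqref{eq:notinC}. So they lie in the same factor. If $u'^{-1}_1u_1\notin\widehat{C}$, treating it as a single letter would again give a reduced expression of $1$. Hence $u'_1=u_1c_1$ with $c_1\in\widehat{C}$, and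
\[
u_2\cdots u_n=c_1\,u'_2\cdots u'_{n'} .
\]
If $n'=1$, the right side is $c_1\in\widehat{C}$, so $n=1$ by \eqref{eq:notinC} and $c_1=1$. If $n=1$, then $u'_2\cdots u'_{n'}=c_1^{-1}\in\widehat{C}$, so $n'=1$ and again $c_1=1$. If $n,n'\ge2$, both sides are reduced expressions, the first letter on the right being $c_1u'_2$. Induction gives $n=n'$ and elements $c_2,\dots,c_n=1$ with $c_1u'_2=u_2c_2$ and $u'_i=c_{i-1}^{-1}u_ic_i$ for $i\ge3$.
\end{proof}

Generation together with \eqref{eq:notinC} says that $\widehat{G}$ is the amalgamated product $\widehat{A}*_{\widehat{C}}\widehat{B}$; we need only Proposition~\ref{prop:normal}. Let $\ell(w)=n$ be the length of a reduced expression of $w$, and put $\ell(w)=0$ for $w\in\widehat{C}$. Absorbing $c\in\widehat{C}$ into the first letter shows $\ell(cw)=\ell(w)$.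

\section{The count on the whole group and the inequality}\label{sec:extension}

For $w\in\widehat{G}\setminus\widehat{C}$ with reduced expression $u_1\cdots u_n$, define
\[
\psi(w)=\psi(u_1)+\dots+\psi(u_n),
\]
and keep the earlier definition on $\widehat{C}$. This is well defined: by Lemma~\ref{lem:factor}(i),(ii), passing to $u'_i=c_{i-1}^{-1}u_ic_i$ changes the sum by $\sum_i(\psi(c_i)-\psi(c_{i-1}))=\psi(c_n)-\psi(c_0)=0$. On $\widehat{A}\cup\widehat{B}$ it agrees with the function of Section~\ref{sec:models}.

When two reduced words are multiplied, arbitrarily many letters may cancel, and one might fear an error for each. The last clause of Lemma~\ref{lem:factor}(iii) says that cancellations are free. An error arises only at the place where cancellation stops, hence at most once.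

\begin{proposition}\label{prop:quasi}
For all $w,v\in\widehat{G}$ and $c\in\widehat{C}$,
\[
\psi(cw)=\psi(wc)=\psi(c)+\psi(w),\qquad\psi(w^{-1})=-\psi(w),\qquad|\psi(wv)-\psi(w)-\psi(v)|\le1 .
\]
\end{proposition}

\begin{proof}
For $w\in\widehat{C}$ the first two statements are in Lemma~\ref{lem:factor}. If $w=u_1\cdots u_n$ is reduced, then so are $cw=(cu_1)u_2\cdots u_n$, $wc=u_1\cdots u_{n-1}(u_nc)$ and $w^{-1}=u_n^{-1}\cdots u_1^{-1}$, and the statements follow from parts (i) and (ii) of that lemma.

For the third, put $\delta(w,v)=\psi(wv)-\psi(w)-\psi(v)$ and use induction on $\ell(w)+\ell(v)$. If $\ell(w)=0$ or $\ell(v)=0$, then $\delta(w,v)=0$ by the first statement. Otherwise fix reduced expressions and write $w=w'u$, $v=u'v'$, where $u$ is the last letter of $w$ and $u'$ is the first letter of $v$; the words $w'$, $v'$ may be empty. Then $\psi(w)=\psi(w')+\psi(u)$ and $\psi(v)=\psi(u')+\psi(v')$. There are three cases.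

If $u$ and $u'$ lie in different factors, the concatenated word is a reduced expression of $wv$, and $\delta(w,v)=0$.

If they lie in the same factor and $uu'\notin\widehat{C}$, then $w'(uu')v'$ is a reduced expression of $wv$. So $\delta(w,v)=\delta(u,u')$, and $|\delta(u,u')|\le1$ by Lemma~\ref{lem:factor}(iii).

If they lie in the same factor and $uu'=c\in\widehat{C}$, then $\psi(u)+\psi(u')=\psi(c)$ by Lemma~\ref{lem:factor}(iii). Therefore
\[
\psi(w)+\psi(v)=\psi(w')+\psi(c)+\psi(v')=\psi(w')+\psi(cv').
\]
Since $wv=w'\cdot cv'$, we get $\delta(w,v)=\delta(w',cv')$, and $\ell(w')+\ell(cv')=\ell(w)+\ell(v)-2$.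
\end{proof}

\begin{remark}\label{rem:floor}
The symmetric rounding $\lfloor s\rfloor+\lceil s\rceil$ cannot be replaced by $2\lfloor s\rfloor$. The function $\psi'(u)=2\lfloor u(0)\rfloor$ on $\widehat{A}$ agrees with $\psi$ on $\widehat{C}$ and satisfies Lemma~\ref{lem:factor}(i), so it extends to $\widehat{G}$ by the same formula. But $\psi'(\rho_{1/2})=0$ and $\psi'(\rho_{1/2}^{-1})=-2$. For $w=(\rho_{1/2}\beta)^n$, with $\beta$ as in Example~\ref{ex:three}, this gives $\psi'(ww^{-1})-\psi'(w)-\psi'(w^{-1})=2n$: each cancellation costs an error, and the errors add up.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:milnor}]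
By Proposition~\ref{prop:quasi}, Lemma~\ref{lem:count} applies with $H=\widehat{G}$ and gives $|e(h)|\le g-1$. For the second assertion, Milnor \cite{Milnor} proved that for every integer $e$ with $|e|<g$ there is a homomorphism $h\colon\pi\to GL_2^+(\mathbb{R})$ whose flat plane bundle has Euler number $e$. Since $GL_2^+(\mathbb{R})\subset G^+$, Lemma~\ref{lem:euler} with $D\equiv0$ gives $e(h)=e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $g\ge2$ and suppose that $\Sigma_g$ has a locally polynomial atlas; this includes the case of a polynomial structure. Proposition~\ref{prop:dev} provides an orientation preserving developing map with holonomy $h\colon\pi\to G^+$. By Corollary~\ref{cor:chi} and Theorem~\ref{thm:milnor}, $2g-2=|e(h)|\le g-1$. This forces $g\le1$, a contradiction.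
\end{proof}

\section{Classification of polynomial surfaces}\label{sec:class}

The constructions below produce atlases whose transition maps lie in a given group only locally, since overlaps of charts may be disconnected. The following lemma removes this defect. With $\Gamma=G$ and Lemma~\ref{lem:local} it also shows that a surface with a locally polynomial atlas has a polynomial structure.

\begin{lemma}\label{lem:refine}
Let $\Gamma\subset G$ be a subgroup and let $M$ be a surface with an atlas whose transition maps agree near each point with an element of $\Gamma$. Then $M$ has an atlas each of whose transition maps is the restriction of one element of $\Gamma$.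
\end{lemma}

\begin{proof}
The atlas is smooth and $M$ is second countable, so $M$ has a Riemannian metric. Every point has arbitrarily small open neighborhoods that are geodesically convex: any two points of the neighborhood are joined by a unique minimizing geodesic of $M$, and it lies in the neighborhood. The intersection of two such sets is empty or contains the minimizing geodesic between any two of its points, so it is empty or connected. Restrict the given charts to convex neighborhoods. The element of $\Gamma$ that represents a transition map near a point is unique by rigidity and locally constant, hence constant on the connected domain.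
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, compact case]
Let $M$ be a compact surface with a polynomial structure. Let $\mathrm{pr}\colon M'\to M$ be the orientation double cover if $M$ is nonorientable and the identity otherwise. The maps $\varphi_\alpha\circ\mathrm{pr}$, restricted to open subsets of $\mathrm{pr}^{-1}(U_\alpha)$ on which $\mathrm{pr}$ is injective, form an atlas on $M'$ whose transition maps are restrictions of those of $M$. So $M'$ is a closed orientable surface with a polynomial structure. Its genus is at most $1$ by Theorem~\ref{thm:main} and is not $0$ by Corollary~\ref{cor:sphere}. Hence $\chi(M')=0$, and $\chi(M)=0$ because $\chi(M')$ is $\chi(M)$ or $2\chi(M)$.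

Conversely, the compact surfaces with $\chi=0$ are the torus and the Klein bottle. They are the quotients $\mathbb{R}^2/\Gamma$, where $\Gamma$ is the group of isometries $(x,y)\mapsto(x+k,\,y+l)$, respectively $(x,y)\mapsto(x+k,\,(-1)^ky+l)$, with $k,l\in\mathbb{Z}$. Local inverses of the covering $\mathbb{R}^2\to\mathbb{R}^2/\Gamma$ form an atlas whose transition maps agree locally with elements of $\Gamma$. Lemma~\ref{lem:refine} gives an affine structure.
\end{proof}

For a noncompact orientable surface one wants an immersion into the plane, whose local restrictions are charts with identity transition maps. A nonorientable surface has no such immersion, and the best substitute is a map defined up to the reflection $\sigma$. Such a map is conveniently described as a map transverse to a foliation whose local quotient maps differ by $\mathrm{id}$ or $\sigma$.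

Recall that a codimension $2$ foliation $\mathcal{F}$ of a manifold $W$ can be given by an open cover of $W$ and submersions from the open sets to $\mathbb{R}^2$ that differ locally by diffeomorphisms of open subsets of $\mathbb{R}^2$. The kernels of their differentials form the bundle $T\mathcal{F}$, and $\nu\mathcal{F}=TW/T\mathcal{F}$ is the normal bundle. A smooth map $f\colon N\to W$ is \emph{transverse} to $\mathcal{F}$ if the composite $TN\to TW\to\nu\mathcal{F}$ of $df$ with the projection is surjective on each fiber. We use the Gromov--Phillips theorem in the following form.

\begin{theorem}[Gromov \cite{Gromov}, Phillips \cite{Phillips}]\label{thm:gp}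
Let $N$ be a connected noncompact smooth manifold without boundary and $\mathcal{F}$ a smooth foliation of a manifold $W$. If a continuous map $f_0\colon N\to W$ is covered by a fiberwise surjective bundle map $TN\to\nu\mathcal{F}$, then $f_0$ is homotopic to a smooth map transverse to $\mathcal{F}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:class}, noncompact case]
Let $N$ be a noncompact surface. Choose a smooth structure and a Riemannian metric on it. A noncompact surface has the homotopy type of a graph, so its unit circle bundle has a section: there is a smooth unit vector field $E$ on $N$. Let $L\subset TN$ be the line bundle orthogonal to $E$; it is trivial exactly when $N$ is orientable.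

Take $W=TN$, a $4$-manifold. For an open set $U\subset N$ and a smooth unit section $\lambda$ of $L$ over $U$, define
\[
\Pi_\lambda\colon TU\to\mathbb{R}^2,\qquad xE+y\lambda\longmapsto(x,y).
\]
This is a submersion, and a linear isomorphism on each fiber $T_qN$. The sets $TU$ cover $W$. If $\lambda'$ is another such section, then near any point of the common domain $\lambda'=\lambda$ or $\lambda'=-\lambda$, so locally $\Pi_{\lambda'}=\Pi_\lambda$ or $\Pi_{\lambda'}=\sigma\circ\Pi_\lambda$. Hence the $\Pi_\lambda$ define a codimension $2$ foliation $\mathcal{F}$ of $W$.

Let $f_0\colon N\to W$ be the zero section. Identify $T_qN$ with the tangent space at $f_0(q)$ of the fiber of $W\to N$. On this plane $d\Pi_\lambda$ is injective, so the plane meets $T\mathcal{F}=\ker d\Pi_\lambda$ only in $0$, and the composite $T_qN\to T_{f_0(q)}W\to\nu_{f_0(q)}\mathcal{F}$ is an isomorphism. These isomorphisms form a bundle map covering $f_0$. By Theorem~\ref{thm:gp}, which is where noncompactness is used a second time, there is a smooth map $f\colon N\to W$ transverse to $\mathcal{F}$.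

Transversality says that each composite $\Pi_\lambda\circ f\colon f^{-1}(TU)\to\mathbb{R}^2$ has surjective differential, and since $N$ is a surface it is a local diffeomorphism. Restricting these composites to open sets on which they are injective gives an atlas of $N$. Two of its charts differ, near any common point, by $\mathrm{id}$ or $\sigma$. Lemma~\ref{lem:refine} with $\Gamma=\{\mathrm{id},\sigma\}$ gives an affine, hence polynomial, structure on $N$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:affine}]
An affine structure is a polynomial structure. Conversely, a surface with a polynomial structure is noncompact, a torus or a Klein bottle, and on each of these an affine structure was constructed above.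
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gromov}
M. Gromov, 1969.

\bibitem{Jung}
Jung, 1942.

\bibitem{Milnor}
Milnor, Comment. Math. Helv. \textbf{32} (1958).

\bibitem{Phillips}
A. Phillips, \emph{Smooth maps transverse to a foliation}, Bull. AMS \textbf{76} (1970).

\bibitem{Notes}
\emph{1 Point Set Topology}, \texttt{https://www2.math.upenn.edu/\textasciitilde siegelch/Notes/geotop.pdf}.

\bibitem{vdK}
van der Kulk, 1953.

\end{thebibliography}
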